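\title{Almost all words are seen in critical bond percolation on the square lattice}

\begin{abstract}
Give each edge of $\mathbb{Z}^2$ the state $0$ or $1$ independently with probability $\frac12$. An infinite binary word is seen if it can be read along a sequence of distinct edges in which consecutive edges share an endpoint. We prove that for every $\beta\in(0,1)$, almost every word with independent letters of bias $\beta$ is seen with probability one. More precisely, there is $\varepsilon_0>0$ such that every word whose longest run among the first $n$ letters is at most $n^{\varepsilon_0}$ for large $n$ is seen almost surely, while words with sufficiently long runs are almost surely not seen. The proof couples a search for the word with critical percolation enhanced at a sparse random set of vertices, and shows by a differential inequality that the enhancement is worth a polynomially small increase of the edge density.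
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal{G}$ be the covering graph (line graph) of the square lattice: its vertices are the edges of $\mathbb{Z}^2$, and two of them are adjacent when they share an endpoint. Each edge $v$ of $\mathbb{Z}^2$ receives a state $X(v)\in\{0,1\}$, independently, each value with probability $\frac12$; edges in state $1$ are \emph{open} and edges in state $0$ are \emph{closed}. This is critical bond percolation on $\mathbb{Z}^2$, or equivalently critical site percolation on $\mathcal{G}$. We write $P$ for its law.

A \emph{word} is a sequence $\xi=(\xi_1,\xi_2,\dots)\in\{0,1\}^{\mathbb{N}}$. It is \emph{seen} in $X$ if there is an infinite self-avoiding path $(v_1,v_2,\dots)$ of $\mathcal{G}$ with $X(v_i)=\xi_i$ for all $i\ge1$, and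
\[
\rho(\xi)=P(\xi\text{ is seen}).
\]
The function $\rho$ extends the basic question of percolation from one word to all words. The word $(1,1,\dots)$ is seen exactly when there is an infinite open cluster, so at the critical density $\rho((1,1,\dots))=\rho((0,0,\dots))=0$. On the other hand, a path that spells a word with many changes of letter is not confined to one cluster, and one may ask which words profit from this freedom, and whether a typical word does. To give a meaning to ``typical'', let $\mu_\beta$, for $0<\beta<1$, be the measure on words under which the letters are independent with $\mu_\beta\{\xi_i=0\}=1-\mu_\beta\{\xi_i=1\}=\beta$. The distance of a word from the constant words is measured by its \emph{run lengths} $r_m=r_m(\xi)$: the word consists of $r_1$ ones, followed by $r_2$ zeros, followed by $r_3$ ones, and so on, with $r_1\ge0$ and $r_m>0$ for $m>1$. An eventually constant word has a last run, of length $r_m=\infty$.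

For critical site percolation on the triangular lattice (each vertex occupied with probability $\frac12$) it is known that for every $\beta\in(0,1)$ one has $\rho(\xi)=1$ for $\mu_\beta$-almost all $\xi$, that $\rho(\xi)=1$ whenever $r_m(\xi)$ is bounded in $m$, and that the two constant words have $\rho=0$. The question whether almost all words are seen in critical site percolation on $\mathcal{G}$ was posed in \cite{words}: for which $\beta\in(0,1)$ is $\rho(\xi)=1$ for $\mu_\beta$-almost all $\xi$? The answer is: for all of them.

\begin{theorem}\label{thm:main}
For every $\beta\in(0,1)$, $\rho(\xi)=1$ for $\mu_\beta$-almost all words $\xi$.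
\end{theorem}

We deduce this from a statement about individual words. Let $L_n(\xi)$ be the maximal length of a block of equal consecutive letters in $(\xi_1,\dots,\xi_n)$.

\begin{theorem}\label{thm:runs}
\begin{enumerate}
\item[(a)] There is $\varepsilon_0>0$ such that $\rho(\xi)=1$ for every word $\xi$ with $L_n(\xi)\le n^{\varepsilon_0}$ for all large $n$. In particular $\rho(\xi)=1$ if $r_m(\xi)$ is bounded.
\item[(b)] If some $r_m=\infty$, or if $\limsup_{m}r_m/(r_1+\dots+r_{m-1})^2=\infty$, then $\rho(\xi)=0$.
\end{enumerate}
\end{theorem}

Part (a) covers, for instance, every word with $r_m=O(m^{\varepsilon})$ for some $\varepsilon<\varepsilon_0$, because the $m$-th run meets the first $n$ letters only if $m\le n+1$. Part (b) shows that some restriction on the runs is needed even when all runs are finite: for $r_m=2^{3^m}$ we have $r_1+\dots+r_{m-1}\le 2\cdot2^{3^{m-1}}$, hence $r_m/(r_1+\dots+r_{m-1})^2\ge\frac14\,2^{3^{m-1}}$ and $\rho(\xi)=0$.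

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:runs}(a)]
Let $\kappa=\max(\beta,1-\beta)<1$ and $a=3/\log(1/\kappa)$. A given block of $\ell$ consecutive letters is constant with probability $\beta^\ell+(1-\beta)^\ell\le2\kappa^\ell$, so
\[
\mu_\beta(L_n\ge a\log n)\le 2n\,\kappa^{a\log n}=2n^{-2}.
\]
By the Borel--Cantelli lemma, $\mu_\beta$-almost every $\xi$ satisfies $L_n(\xi)<a\log n\le n^{\varepsilon_0}$ for all large $n$.
\end{proof}

By Fubini's theorem, Theorem~\ref{thm:main} is equivalent to the statement that $P$-almost every configuration shows $\mu_\beta$-almost all words.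

Section~\ref{sec:idea} explains the mechanism behind part (a) at a single vertex. Section~\ref{sec:tools} collects the facts about percolation that we use, and Section~\ref{sec:long} proves part (b). The proof of part (a) occupies Sections~\ref{sec:geometry}--\ref{sec:final}.

\section{Retries and detours}\label{sec:idea}

From now on \emph{edge} means an edge of $\mathbb{Z}^2$, that is, a vertex of $\mathcal{G}$, and \emph{vertex} means a point of $\mathbb{Z}^2$. The feature of $\mathcal{G}$ that we exploit is that the four edges at a vertex $x$ are pairwise adjacent in $\mathcal{G}$: if $e,g,f$ are three edges at $x$, then $(e,g,f)$ is a path of $\mathcal{G}$, which enters $x$ through $e$, steps aside onto $g$, and leaves through $f$.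

\subsection*{The plain search is critical}
Fix a word $\xi$ and search for it as follows. Test the edges at a starting vertex against the letter $\xi_1$; those that pass get the index $1$. Whenever an edge $e$ of index $D$ leads to a new vertex $x$, test the untested edges at $x$ against $\xi_{D+1}$ and give the index $D+1$ to those that pass. Every edge is tested once, and since $p=\frac12$ each test succeeds with probability $\frac12$, whatever the letter and whatever the past. If we declare an edge $Y$-open when it passes its test, then $Y$ is again critical bond percolation, and the search explores the $Y$-open cluster of the starting vertex, which is almost surely finite. So the plain search fails for every word, but it fails at criticality, and one expects that any systematic advantage tips the balance.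

\subsection*{A retry}
Call an integer $D\ge1$ a \emph{switch} (of $\xi$) if $\xi_{D+1}\ne\xi_{D+2}$.

\begin{example}\label{ex:retry}
Suppose $x$ is entered through $e$ with index $D$, that $\xi_{D+1}=0$ and $\xi_{D+2}=1$, and that the other edges $f_1,f_2,f_3$ at $x$ are untested. If their states are $(0,1,1)$, the plain search keeps only $f_1$. But $(e,f_1,f_2)$ spells $\xi_D,\xi_{D+1},\xi_{D+2}$, so $f_2$ can be kept with index $D+2$, and so can $f_3$. In the same way all three edges are kept as soon as one of them is in state $0$. A given edge is thus lost only for the states $(1,1,1)$: it is kept with probability $\frac78$ instead of $\frac12$. If instead $\xi_{D+1}=\xi_{D+2}=0$, an edge in state $1$ can receive neither the index $D+1$ nor the index $D+2$, and nothing is gained.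
\end{example}

For the alternating word every index is a switch and a retry is available at every vertex; for a constant word it is never available. For a word with $r_m=\ell$ for all $m$, the index $D$ is a switch if and only if $\ell$ divides $D+1$. Here the difficulty appears. The index with which a vertex is entered is the length of the path that the search happened to follow, a nonlocal function of the configuration, and we have no direct control on the set of vertices entered at a switch, nor on its dependence on $Y$.

\subsection*{A detour}
We regain control by putting independent randomness into the indices.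

\begin{example}\label{ex:detour}
Enter $x$ through $e$ with index $D$, and suppose that the edge $f_1$ at $x$ has just passed its test against $\xi_{D+1}$. Before looking at $f_2$ we toss a coin. On heads we test $f_2$ against $\xi_{D+1}$ and, if it passes, give it the index $D+1$ through $(e,f_2)$. On tails we test it against $\xi_{D+2}$ and give it the index $D+2$ through $(e,f_1,f_2)$. In both cases the test succeeds with probability $\frac12$, so $Y(f_2)$ is independent of the coin, while the index of $f_2$, and of everything found through $f_2$, is shifted by the coin.
\end{example}

A path that passes $n'$ vertices where such a detour is possible arrives with an index that is a constant plus a binomial variable with $n'$ trials. This variable takes each of about $\sqrt{n'}$ consecutive values with probability of order $1/\sqrt{n'}$. If the runs of $\xi$ are shorter than $\sqrt{n'}$, one of these values is a switch. We therefore select a sparse set $\mathcal{A}$ of \emph{active} vertices, surround each by a private box of radius $M$, use the coins in the box to randomize the index on arrival at the center, and perform retries only at active vertices. Each active vertex is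 then entered at a switch with conditional probability at least $q\approx M^{-1/2}$, and the search dominates a model that no longer mentions $\xi$: critical percolation $Y$, in which each active vertex is independently \emph{marked} with probability $q$, and marked vertices may be left in all four directions.

\subsection*{The budget of exponents}
At distance $N=2^k$ from the origin we take $M\approx N^{\sigma}$ and let vertices be active with intensity $M^{-4}$. A differential inequality (Section~\ref{sec:diff}) shows that the marks help crossings at least as much as raising the density from $\frac12$ to $\frac12+\delta$ with $\delta\approx M^{-5}$. At density $\frac12+\delta$ a rectangle of size $8N\times N$ fails to be crossed with probability at most $C\exp(-c\,\delta N^{\alpha})$, where $\alpha>0$ is a fixed exponent (Lemma~\ref{lem:sharp}). This is summable over $N=2^k$ if $5\sigma<\alpha$, and we take $\sigma=\alpha/10$. The indices that occur at scale $N$ are at most $CN^2$, so the runs that matter have length at most $(CN^2)^{\varepsilon_0}$, and this is less than $c\sqrt M$ if $\varepsilon_0<\sigma/4$; we take $\varepsilon_0=\sigma/5$.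

\section{Facts from percolation theory}\label{sec:tools}

We write $|\cdot|$ for the sup norm, $\Lambda(r)=\{x\in\mathbb{Z}^2:|x|\le r\}$ and $\partial\Lambda(r)=\{x:|x|=r\}$ for integers $r$. Distances are sup norm distances unless they are called graph distances. A \emph{lattice path} is a sequence of vertices in which consecutive ones are adjacent; it is \emph{simple} if its vertices are distinct. A \emph{$\mathcal{G}$-path} is a sequence of distinct edges in which consecutive ones share an endpoint. The edges of a $\mathcal{G}$-path $(v_1,\dots,v_n)$ form a connected graph with $n$ edges, so an endpoint of $v_1$ and an endpoint of $v_n$ are at graph distance at most $n$. The letters $C,c$ denote positive absolute constants that may change from line to line, and $P_p$ is bond percolation with density $p$.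

\begin{lemma}\label{lem:01}
Let $F$ be a finite set of edges. The word $\xi$ is seen on a $\mathcal{G}$-path starting in $F$ if and only if every prefix $(\xi_1,\dots,\xi_n)$ is seen on a $\mathcal{G}$-path starting in $F$. Moreover $\rho(\xi)\in\{0,1\}$.
\end{lemma}

\begin{proof}
The finite $\mathcal{G}$-paths that start in $F$ and spell a prefix of $\xi$ form a forest under extension by one edge, with finitely many roots and at most six children per node. By K\"onig's lemma it has an infinite branch if and only if it has nodes at every depth. Hence $\{\xi\text{ is seen}\}$ is a countable union (over the starting edge) of countable intersections of events depending on finitely many edges, so it is measurable. It is invariant under translations of $\mathbb{Z}^2$, and the product measure $P$ is ergodic under translations, that is, invariant events have probability $0$ or $1$.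
\end{proof}

We use the following standard facts.

\medskip\noindent\textbf{RSW estimates.} There are constants $c_0>0$, $C_0\ge1$ and $\alpha\in(0,\frac12]$ such that
\begin{align}
&P_{1/2}\bigl([0,8h]\times[0,h]\text{ has an open left--right crossing}\bigr)\ge c_0 &&(h\ge1),\label{eq:rsw}\\
&P_{1/2}\bigl(\Lambda(r)\text{ is joined to }\partial\Lambda(s)\text{ by an open path}\bigr)\le C_0(r/s)^{\alpha} &&(1\le r\le s).\label{eq:arm}
\end{align}
At $p=\frac12$ there is almost surely no infinite open cluster and no infinite closed cluster. By symmetry, \eqref{eq:arm} holds also for closed paths.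

\medskip\noindent\textbf{Russo's formula.} If $f$ is a real function of finitely many independent bits $\omega_i$ with $\mathbb{P}(\omega_i=1)=p_i$, then $\mathbb{E}f$ is affine in each $p_i$, and therefore
\begin{equation}\label{eq:russo}
\frac{\partial}{\partial p_i}\mathbb{E}f=\mathbb{E}\bigl[f|_{\omega_i=1}-f|_{\omega_i=0}\bigr].
\end{equation}
If $f$ is an increasing indicator function, the right side is the probability that bit $i$ is \emph{pivotal}, meaning that $f|_{\omega_i=1}\ne f|_{\omega_i=0}$.

\medskip\noindent\textbf{The OSSS inequality.} A decision tree queries bits one at a time, each query (and the decision to stop) being determined by the answers received so far; it determines $f$ if the answers received when it stops fix the value of $f$. If $f$ is a $\{0,1\}$-valued function of finitely many independent bits and a decision tree determines $f$, then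
\begin{equation}\label{eq:osss}
\operatorname{Var}f\le\sum_i\delta_i\operatorname{Inf}_i,
\end{equation}
where $\delta_i$ is the probability that bit $i$ is queried and $\operatorname{Inf}_i$ is the probability that $f$ changes when bit $i$ is replaced by an independent copy.

\medskip\noindent\textbf{Planar duality.} The dual lattice is $\mathbb{Z}^2+(\frac12,\frac12)$; each edge $e$ is crossed by one dual edge, which we call closed when $e$ is closed. Consider the dual vertices $(i+\frac12,l+\frac12)$ with $0\le i<8h$ and $-1\le l\le h$, and say that such a vertex is at \emph{level} $l$; consider the dual edges that cross those edges of $[0,8h]\times[0,h]$ that are not contained in the left or right side. The rectangle has no open left--right crossing if and only if a path of such closed dual edges joins level $-1$ to level $h$. We also use that in a rectangle, a lattice path joining the left and right sides and a lattice path joining the bottom and top sides have a common vertex.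

\medskip
The next lemma quantifies how fast long rectangles become crossed when $p$ is raised above $\frac12$.

\begin{lemma}\label{lem:sharp}
Let $\phi(p)$ be the $P_p$-probability that $[0,8h]\times[0,h]$ has an open left--right crossing. For $h\ge1$ and $0\le\delta\le\frac14$,
\[
1-\phi(\tfrac12+\delta)\le C\exp(-c\,\delta h^{\alpha}).
\]
\end{lemma}

\begin{proof}
Let $p\in[\frac12,\frac34]$. We apply \eqref{eq:osss} to the indicator of the crossing, a function of the edges of the rectangle not contained in its left or right side. A single decision tree queries the edges near its starting line with probability of order one, so we use $h$ trees and average.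

Fix $j\in\{0,\dots,h-1\}$. The $j$-th tree explores the closed dual clusters of level $j$: it repeatedly queries an unqueried edge whose dual edge has an endpoint that lies at level $j$ or is already known to be joined to level $j$ by closed dual edges, until no such edge is left. A closed dual path from level $-1$ to level $h$ visits level $j$, so it lies in an explored cluster, and the tree determines whether there is a crossing.

If $e$ is queried, an endpoint $w$ of its dual edge, at level $l$ say, is joined to level $j$ by a closed dual path, and this path reaches distance $|l-j|$ from $w$. Closed dual edges form bond percolation of density $1-p\le\frac12$ on a copy of $\mathbb{Z}^2$, so by \eqref{eq:arm} this has probability at most $C_0\max(1,|l-j|)^{-\alpha}$. For $-1\le l\le h$ we have $|l-j|\le h$, and since $\alpha\le\frac12$,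
\[
\frac1h\sum_{j=0}^{h-1}\max(1,|l-j|)^{-\alpha}\le\frac1h\Bigl(1+2\sum_{r=1}^{h}r^{-\alpha}\Bigr)\le\frac1h\Bigl(1+\frac{2h^{1-\alpha}}{1-\alpha}\Bigr)\le5h^{-\alpha}.
\]
Summing over the two endpoints of the dual edge, the average over $j$ of $\delta_e$ is at most $10C_0h^{-\alpha}$ for every $e$. Resampling $e$ changes the indicator exactly when $e$ is pivotal and the new state differs from the old one, so $\operatorname{Inf}_e=2p(1-p)P_p(e\text{ pivotal})\le P_p(e\text{ pivotal})$. Averaging \eqref{eq:osss} over $j$ and using \eqref{eq:russo},
\[
\phi(1-\phi)\le10C_0h^{-\alpha}\sum_eP_p(e\text{ pivotal})=10C_0h^{-\alpha}\phi'(p).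
\]
Thus $\frac{d}{dp}\log\frac{\phi}{1-\phi}\ge ch^{\alpha}$. Integrating from $\frac12$ to $\frac12+\delta$ and using $\phi(\frac12)/(1-\phi(\frac12))\ge c_0$, we obtain
\[
1-\phi(\tfrac12+\delta)\le\frac{1-\phi(\frac12+\delta)}{\phi(\frac12+\delta)}\le c_0^{-1}\exp(-c\,\delta h^{\alpha}).\qedhere
\]
\end{proof}

\section{Words with a very long run}\label{sec:long}

A run of length $r$ must be spelled inside one open or one closed cluster with at least $r$ edges, and such a cluster has diameter of order at least $\sqrt r$. If the letters before the run number much less than $\sqrt r$, this cluster must come unusually close to the starting point.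

\begin{proof}[Proof of Theorem~\ref{thm:runs}(b)]
If some $r_m=\infty$ and $\xi$ is seen, the tail of the path is an infinite connected set of edges of the same state. So there is an infinite open or an infinite closed cluster, an event of probability $0$.

Now let all $r_m$ be finite, and let $s_m=r_1+\dots+r_{m-1}$, which tends to infinity. Fix an edge $e$ and an endpoint $y$ of $e$, and suppose that $\xi$ is seen on a $\mathcal{G}$-path $(v_i)$ with $v_1=e$. Both endpoints of $v_i$ lie in $y+\Lambda(i)$. The edges $v_{s_m+1},\dots,v_{s_m+r_m}$ are $r_m$ distinct edges of one open or closed cluster, and this cluster meets $y+\Lambda(s_m+1)$. For an integer $t\ge1$ the box $\Lambda(t)$ contains $2\cdot 2t(2t+1)=8t^2+4t\le12t^2$ edges. Put $t_m=\lfloor\sqrt{r_m/13}\rfloor$. If $t_m>s_m+1$, then $r_m\ge13t_m^2>12t_m^2$, so the cluster is not contained in $y+\Lambda(t_m)$ and joins $y+\Lambda(s_m+1)$ to $y+\partial\Lambda(t_m)$. By \eqref{eq:arm}, applied to open and to closed paths,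
\[
P(\xi\text{ is seen from }e)\le2C_0\Bigl(\frac{s_m+1}{t_m}\Bigr)^{\alpha}\qquad\text{whenever }t_m>s_m+1 .
\]
Along a subsequence with $r_m/s_m^2\to\infty$ we have $t_m/s_m\to\infty$, so the left side is $0$. There are countably many edges $e$.
\end{proof}

\section{Scales, rectangles and active vertices}\label{sec:geometry}

We turn to Theorem~\ref{thm:runs}(a). Let
\[
\sigma=\frac{\alpha}{10},\qquad\varepsilon_0=\frac{\sigma}{5},\qquad m_i=\lceil2^{\sigma i}\rceil,\qquad J_i=2^{2i+16},\qquad\ell_i=\lfloor2^{\sigma i/2}/10\rfloor .
\]
At distance about $2^i$ from the origin, $m_i$ will be the radius of the boxes, $J_i$ a bound for the indices, and $\ell_i$ the number of consecutive indices over which the coins spread. Fix a word $\xi$ with $L_n(\xi)\le n^{\varepsilon_0}$ for all large $n$. Since $J_i^{\varepsilon_0}=2^{0.4\sigma i+3.2\sigma}$ grows more slowly than $\ell_i$,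
\begin{equation}\label{eq:runs}
L_{J_i}(\xi)\le\ell_i\qquad\text{for all large }i .
\end{equation}
This is the only property of $\xi$ that we use, and it is used only in Lemma~\ref{lem:switch}. By Lemma~\ref{lem:01} it suffices to show that $\rho(\xi)>0$.

\subsection*{A staircase of rectangles}
The path that spells $\xi$ will follow crossings of rectangles $R_k$ of size $8\cdot2^k\times2^k$, alternately horizontal and vertical (Figure~\ref{fig:stairs}). Put $A_0=B_0=0$. For $k$ even let
\[
R_k=[A_k,A_k+8\cdot2^k]\times[B_k,B_k+2^k],\qquad A_{k+1}=A_k+6\cdot2^k,\quad B_{k+1}=B_k,
\]
with \emph{start side} the left side and \emph{end side} the right side. For $k$ odd let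
\[
R_k=[A_k,A_k+2^k]\times[B_k,B_k+8\cdot2^k],\qquad A_{k+1}=A_k,\quad B_{k+1}=B_k+6\cdot2^k,
\]
with start side the bottom and end side the top. Rectangles are regarded as sets of vertices. We have $A_k+B_k=6(2^k-1)$, and $\max(A_k,B_k)\ge6\cdot2^{k-1}$ for $k\ge1$ because one coordinate has just been increased by this amount. Hence
\begin{equation}\label{eq:where}
R_k\subset\{x:3\cdot2^k\le|x|\le14\cdot2^k\}\qquad(k\ge1).
\end{equation}
A \emph{crossing} of $R_k$ is a lattice path in $R_k$ that begins on the start side and ends on the end side. The crossings used later contain steps that are allowed in one direction only, so we need to pass from one crossing to the next while always moving forward.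

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.27]
\fill[gray!30] (6,0) rectangle (8,1);
\fill[gray!30] (6,12) rectangle (8,16);
\draw (0,0) rectangle (8,1);
\draw (6,0) rectangle (8,16);
\draw (6,12) rectangle (38,16);
\draw[thick,->] (0,0.5) .. controls (3,0.1) and (5,0.9) .. (8,0.4);
\draw[thick,->] (7.3,0) .. controls (6.2,5) and (7.9,10) .. (6.8,16);
\draw[thick,->] (6,14.5) .. controls (15,11.5) and (25,17) .. (38,13.5);
\node[above] at (3,1) {$R_k$};
\node[right] at (8,6.5) {$R_{k+1}$};
\node[below] at (23,12) {$R_{k+2}$};
\node[right] at (8,0.5) {$T_k$};
\node[left] at (6,14) {$T_{k+1}$};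
\end{tikzpicture}
\caption{Three consecutive rectangles ($k$ even), each with a crossing from its start side to its end side. Consecutive rectangles overlap in the shaded regions $T_k=R_k\cap R_{k+1}$, where the end of one crossing meets the beginning of the next.}\label{fig:stairs}
\end{figure}

\begin{lemma}\label{lem:glue}
Let $\gamma_k$ be a simple crossing of $R_k$ for $k'\le k\le k''$. There are vertices $v_k\in\gamma_k\cap\gamma_{k+1}$, $k'\le k<k''$, such that $v_{k-1}$ precedes $v_{k}$ on $\gamma_{k}$ for $k'<k<k''$.
\end{lemma}

\begin{proof}
Let $k$ be even; for $k$ odd the coordinates are exchanged throughout. Then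
\[
T_k=R_k\cap R_{k+1}=[A_k+6\cdot2^k,A_k+8\cdot2^k]\times[B_k,B_k+2^k].
\]
Call \emph{final segment} of $\gamma_k$ its part from the last visit to the line $x_1=A_k+6\cdot2^k$ on; it stays in $T_k$ and joins the left side of $T_k$ to its right side. Call \emph{initial segment} of $\gamma_{k+1}$ its part up to the first visit to the line $x_2=B_k+2^k$; it stays in $T_k$ and joins the bottom of $T_k$ to its top. The two segments share a vertex $v_k$. On $\gamma_{k+1}$ the initial segment ends at the first visit to height $B_{k+1}+2^k$, and the final segment begins at a visit to the greater height $B_{k+1}+6\cdot2^{k+1}$, hence later. So $v_k$ precedes $v_{k+1}$ on $\gamma_{k+1}$.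
\end{proof}

\subsection*{The base scale}
Let $k_1$ be an even integer such that \eqref{eq:runs} holds for $i\ge k_1$. We shall enlarge $k_1$ finitely many times; the further requirements do not depend on $\xi$, and none depends on the integer $K>k_1+10$, the last scale, which will eventually tend to infinity. Let $S$ be the start side of $R_{k_1}$. For even $k$ we have $A_k=6(1+4+\dots+2^{k-2})=2(2^k-1)$ and $B_k=4(2^k-1)$. Therefore $S\subset\Lambda(5\cdot2^{k_1})$, and for $k>k_1$ the points of $R_k$ have first coordinate at least $A_{k_1+1}=8\cdot2^{k_1}-2\ge7\cdot2^{k_1}$. With \eqref{eq:where} this gives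
\[
R_k\subset\mathcal{D}:=\{x\in\mathbb{Z}^2:7\cdot2^{k_1}\le|x|\le2^{K-1}\}\qquad(k_1<k\le K-5).
\]
For $x\in\mathcal{D}$ let $i(x)$ be defined by $2^{i(x)}\le|x|<2^{i(x)+1}$, and put
\[
M_x=m_{i(x)},\qquad Q_x=\{y:|y-x|\le M_x\},\qquad j(x)=i(x)+4,\qquad q_x=\tfrac1{20}M_x^{-1/2},\qquad\lambda_x=M_x^{-4}.
\]
Since $M_x\le|x|^{\sigma}+1$, we may assume $M_x\le|x|/64$ for all $x\in\mathcal{D}$. The box $Q_x$ is then disjoint from $S$, because $|x|-M_x-5\cdot2^{k_1}\ge\frac27|x|-\frac1{64}|x|>0$.

\subsection*{Active vertices}
A set $\mathcal{A}\subset\mathcal{D}$ is \emph{admissible} if $|x-x'|>4(M_x+M_{x'})$ for all distinct $x,x'\in\mathcal{A}$. Then the boxes $Q_x$, $x\in\mathcal{A}$, are pairwise disjoint, and distinct points of $\mathcal{A}$ are at distance more than $8$. The set of active vertices is a random admissible set with the hard-core law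
\[
\nu(\mathcal{A})=\frac1Z\prod_{x\in\mathcal{A}}\lambda_x,
\]
where $Z$ is the normalizing constant. Subsets of admissible sets are admissible, and
\begin{equation}\label{eq:hardcore}
\nu(\mathcal{A})=\nu(\mathcal{A}\setminus G)\prod_{x\in G}\lambda_x\qquad(G\subset\mathcal{A},\ \mathcal{A}\text{ admissible}).
\end{equation}
The boxes must be disjoint so that each active vertex has coins of its own. The set is random, rather than a fixed sparse grid, because of \eqref{eq:hardcore}: in Section~\ref{sec:diff} we need an active vertex at the very place where an edge is pivotal, and inserting one there costs only the factor $\lambda_x^{-1}=M_x^4$. The \emph{active boxes} are the $Q_x$ with $x\in\mathcal{A}$.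

\subsection*{Stages}
To apply \eqref{eq:runs} near a vertex $x$ we must know that the search reaches $x$ with an index at most $J_{i(x)}$, so the search may not wander far out before it has finished with the current scale. For $j\ge k_1+4$ let
\[
W_j=\Lambda(2^j)\cup\bigcup\{Q_x:x\in\mathcal{A},\ Q_x\cap\Lambda(2^j)\ne\emptyset\}.
\]
If $Q_x$ meets $\Lambda(2^j)$ then $\frac{63}{64}|x|\le2^j$, so $|x|+M_x\le\frac{65}{63}2^j$; thus $W_j\subset\Lambda(2^{j+1})$. An active box that meets $\Lambda(2^j)$ is contained in $W_j$, and one that does not is disjoint from $W_j$, being disjoint from the other active boxes. By \eqref{eq:where}, $R_k\subset\Lambda(2^{k+4})\subset W_{k+4}$ for $k\ge k_1$.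

\section{The exploration}\label{sec:explore}

Let $\mathcal{E}$ be the finite set of edges meeting $\Lambda(2^{K+2})$. On a probability space with measure $\mathbb{P}$ take, independently, the configuration $X$ on $\mathcal{E}$, the active set $\mathcal{A}$ with law $\nu$, and for every vertex $x$ of $\Lambda(2^{K+1})$ a \emph{coin} $(\theta_x,\pi_x)$, where $\theta_x\in\{0,1\}$ is fair and $\pi_x$ is an independent uniform ordering of the four edges at $x$.

The exploration \emph{visits} vertices, each at most once. During a visit, edges may be \emph{tried} and \emph{reached}. To try an edge $f$ with a letter means to compare $X(f)$ with that letter; the try succeeds if they are equal. A reached edge $f$ has an \emph{index} $\operatorname{idx}(f)\ge1$ and, if the index exceeds $1$, a \emph{parent}. An edge at $x$ is \emph{fresh} at the visit of $x$ if it has not been tried before that visit.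

\subsection*{Rules for one visit}
A vertex $x\notin S$ is visited through a reached edge $e\ni x$, its \emph{entrance edge}; $D=\operatorname{idx}(e)$ is its \emph{entrance index}.
\begin{enumerate}
\item[(V0)] $x\in S$. Try the fresh edges at $x$ with $\xi_1$. Successes are reached with index $1$.
\item[(V1)] $x\notin S\cup\mathcal{A}$. Try the fresh edges at $x$ in the order $\pi_x$ with $\xi_{D+1}$; successes are reached with parent $e$ and index $D+1$. If $\theta_x=1$, then after the first success $g$ the remaining fresh edges are tried with $\xi_{D+2}$ instead; successes are reached with parent $g$ and index $D+2$.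
\item[(V2)] $x\in\mathcal{A}$. Try the fresh edges at $x$ in the order $\pi_x$ with $\xi_{D+1}$; successes are reached with parent $e$ and index $D+1$. If $D$ is a switch and one of these tries succeeded, let $g$ be the first success. Then every edge $w$ at $x$ that is not yet reached, fresh or not, is reached: with parent $e$ and index $D+1$ if $X(w)=\xi_{D+1}$, and with parent $g$ and index $D+2$ if $X(w)=\xi_{D+2}$.
\end{enumerate}
Rule (V1) contains the detour of Example~\ref{ex:detour} and (V2) the retry of Example~\ref{ex:retry}. The retry is not counted as a try and reveals nothing new: at that moment all edges at $x$ have been tried, so their states are known. In all cases a reached edge $f$ satisfies $X(f)=\xi_{\operatorname{idx}(f)}$, and its parent is an adjacent edge, reached earlier, of index $\operatorname{idx}(f)-1$. Hence: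
\begin{enumerate}
\item[(E1)] The chain of ancestors of a reached edge $f$ is a $\mathcal{G}$-path that starts at an edge incident to $S$, ends at $f$, and spells $(\xi_1,\dots,\xi_{\operatorname{idx}(f)})$.
\end{enumerate}

\subsection*{Order of the visits}
Outside the active boxes the order matters little. Inside an active box $Q_z$ we want the route to the center $z$ to be fixed before the coins along it are read; we also want almost every $Y$-open edge that touches the route to be still fresh when the route passes, so that it can serve for a detour. A depth-first search has both properties.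

First the vertices of $S$ are visited one after the other. Then come the stages $j=k_1+4,\dots,K$. In stage $j$, as long as there is a reached edge $f=\{x,y\}$ with $x$ visited and $y\in W_j$ unvisited, take the first such edge in a fixed enumeration of $\mathcal{E}$. If $y$ lies in no active box, visit $y$ through $f$. If $y$ lies in the active box $Q_z$, execute the call $\mathrm{Search}(y,f)$ in $Q_z$, defined recursively:
\begin{quote}
visit $y$ through $f$; then go through the four neighbors $y'$ of $y$ in a fixed order of the four directions, and if at that moment $f'=\{y,y'\}$ is reached and $y'\in Q_z$ is unvisited, execute $\mathrm{Search}(y',f')$.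
\end{quote}
A call made directly by the stage, together with all the calls it generates, is a \emph{local search} in $Q_z$. It runs within one stage $j$, and it visits only vertices of $W_j$, because $Q_z$ meets $W_j$ and is therefore contained in it. At any moment of a local search the calls that have begun and not ended form a \emph{stack} $y_0,y_1,\dots,y_i$, a simple lattice path in which each $y_{l+1}$ was entered through $\{y_l,y_{l+1}\}$. All visited vertices lie in $W_K\subset\Lambda(2^{K+1})$, so the exploration terminates.

\subsection*{The field of first tries}
Each edge is tried at most once. For a tried edge $f$ let $Y(f)=1$ if its try succeeded and $Y(f)=0$ otherwise; for an edge $f\in\mathcal{E}$ that is never tried let $Y(f)=X(f)$. We call $f$ \emph{$Y$-open} or \emph{$Y$-closed} accordingly.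

\begin{lemma}\label{lem:Y}
The variables $Y(f)$, $f\in\mathcal{E}$, are independent with $\mathbb{P}(Y(f)=1)=\frac12$; the field $Y$, the set $\mathcal{A}$ and the coins are independent; and the whole exploration is a function of $Y$, $\mathcal{A}$ and the coins.
\end{lemma}

\begin{proof}
Fix $\mathcal{A}$ and the coins. The next edge to be tried and the letter used are determined by the states $X$ of the edges tried so far. Suppose two configurations $X,X'$ give the same $Y$ and their explorations agree up to some try. Then the same edge $f$ is tried with the same letter, and the value $Y(f)$ forces $X(f)=X'(f)$. By induction the explorations agree to the end and $X=X'$ on the tried edges; on the other edges $X=Y=X'$. So $X\mapsto Y$ is an injection of the finite set $\{0,1\}^{\mathcal{E}}$ into itself, hence a bijection, and it preserves the uniform measure. Thus the conditional law of $Y$ given $\mathcal{A}$ and the coins is uniform, and $X$ is a function of $Y$, $\mathcal{A}$ and the coins.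
\end{proof}

The density $\frac12$ is essential here: for $p\ne\frac12$ the probability of a success depends on the letter, and $Y$ would depend on the coins.

The following properties are read off the rules.
\begin{enumerate}
\item[(E2)] Every visit tries all fresh edges at the visited vertex. So between visits the tried edges are exactly those with a visited endpoint.
\item[(E3)] An edge is reached only during the visit of one of its endpoints. A $Y$-open edge is reached when it is tried. A $Y$-closed edge can be reached only during the visit of an active endpoint.
\item[(E4)] At the end of stage $j$ no reached edge joins a visited vertex to an unvisited vertex of $W_j$.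
\item[(E5)] An edge reached before the end of stage $j$ has index at most $2^{2j+7}$. Indeed, by (E1) and (E3) its index is the number of edges in a chain of distinct edges with a visited endpoint. Visited vertices lie in $\Lambda(r)$ with $r=2^{j+1}$, and the number of edges meeting $\Lambda(r)$ is $2(2r+1)(2r+2)\le2(4r)^2=2^{2j+7}$.
\item[(E6)] When a local search in $Q_z$ ends, no reached edge joins a visited vertex $y\in Q_z$ to an unvisited vertex $y'\in Q_z$. Indeed, by (E3) such an edge was reached during the visit of $y$. As $S\cap Q_z=\emptyset$, this visit opened a call $\mathrm{Search}(y,\cdot)$, which has ended; when its loop came to $y'$, it found $y'$ visited or visited it.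
\item[(E7)] The first vertex $y_0$ of a local search in $Q_z$ satisfies $|y_0-z|=M_z$. Indeed, by (E6) its entrance edge comes from a vertex outside $Q_z$.
\end{enumerate}

\section{Randomizing the entrance index}\label{sec:index}

Given $Y$ and $\mathcal{A}$, the exploration reads the coin of a vertex when it visits it, and by Lemma~\ref{lem:Y} and the rules, everything it does up to a given moment is determined by the coins read so far. The \emph{history} at that moment is the list of visited vertices with their coins. The event that the history equals a given list depends only on the coins of the vertices in the list. So, conditionally on $Y$, $\mathcal{A}$ and the history, the coins of the unvisited vertices are independent and have their original law.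

\subsection*{Structure of a local search}

\begin{lemma}\label{lem:dfs}
Consider a local search in $Q_z$, $z\in\mathcal{A}$, that starts when $z$ is unvisited.
\begin{enumerate}
\item[(i)] Its sequence of visits and calls up to the visit of $z$ (or to its end, if it does not visit $z$) is determined by $Y$, $\mathcal{A}$ and the history at its start. In this period every call after the first is made through a $Y$-open edge that was fresh at the visit of the calling vertex.
\item[(ii)] Suppose it visits $z$, and let $y_0,\dots,y_m=z$ be the stack at that moment. Let $g=\{y_i,y'\}$ with $0\le i<m$ and $y'\in Q_z$ be a $Y$-open edge that is not an edge of the stack path. Then $g$ is fresh at the visit of an endpoint $y_l$ of $g$ with $l\le i$.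
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The only active vertex in $Q_z$ is $z$, so in the period considered only rule (V1) is applied. Suppose the loop at $y$ comes to an unvisited neighbor $y'\in Q_z$. By (E2) the edge $\{y,y'\}$ was fresh at the visit of $y$, and by (E3) it is reached at this moment if and only if it is $Y$-open, whatever the coin at $y$ was. So the local search is the depth-first search from its first vertex along $Y$-open edges in the set of vertices of $Q_z$ that were unvisited at its start.

(ii) If $g$ is fresh at the visit of $y_i$, take $l=i$. Otherwise $y'$ was visited before $y_i$ by (E2), and $g$ was tried, and being $Y$-open was reached, at the visit of $y'$. This visit did not take place in an earlier local search in $Q_z$: at the end of that search $g$ would have joined the visited vertex $y'$ to the unvisited vertex $y_i$, against (E6). So $y'$ is visited in the present local search, before $y_i$. The call at $y'$ cannot end while $y_i$ is unvisited, because its loop would visit $y_i$ through the reached edge $g$. Hence $y'$ is in the stack when $y_i$ is visited. This stack is $y_0,\dots,y_i$, so $y'=y_l$ with $l<i$, and $g$ was fresh at the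 visit of $y_l$ since neither endpoint had been visited before.
\end{proof}

\subsection*{Room for detours}
A detour at $y_l$ needs a second fresh $Y$-open edge. By Lemma~\ref{lem:dfs}(ii) it is enough that many $Y$-open edges touch the stack path, and since we do not know the path in advance we require this of all paths. For $z\in\mathcal{D}$ and $n=M_z$ let $\mathsf{Flex}(z)$ be the event that for every simple $Y$-open lattice path with $n$ edges ending at $z$, at least $n/20$ $Y$-open edges that are not on the path are incident to its interior vertices. This event depends on $Y$ only.

\begin{lemma}\label{lem:flex}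
$\mathbb{P}(\mathsf{Flex}(z)^c)\le3e^{-0.08M_z}$ for all $z\in\mathcal{D}$.
\end{lemma}

\begin{proof}
There are at most $4\cdot3^{n-1}$ simple paths with $n$ edges ending at $z$, and each is $Y$-open with probability $2^{-n}$. Each of the $n-1$ interior vertices is incident to two edges off the path, and an edge is counted at most twice, so there are at least $n-1$ distinct such edges; fix $n-1$ of them. They are independent of the edges of the path. Let $H(s)=-s\ln s-(1-s)\ln(1-s)$. For $s\le\frac12$ we have $\sum_{k\le sn}\binom nk\le e^{nH(s)}$, because $1\ge\sum_{k\le sn}\binom nks^k(1-s)^{n-k}$ and $s^k(1-s)^{n-k}\ge e^{-nH(s)}$ for $k\le sn$. So fewer than $n/20$ of the $n-1$ edges are $Y$-open with probability at most $2^{-(n-1)}e^{nH(1/20)}$. Since $H(\frac1{20})<0.2$ and $\ln\frac34<-0.287$,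
\[
\mathbb{P}(\mathsf{Flex}(z)^c)\le4\cdot3^{n-1}2^{-n}2^{-(n-1)}e^{0.2n}=\tfrac83\bigl(\tfrac34\bigr)^ne^{0.2n}\le3e^{-0.08n}.\qedhere
\]
\end{proof}

Call a local search in $Q_z$ \emph{good} if $\mathsf{Flex}(z)$ holds, the search runs in a stage $j\le j(z)$, and it visits $z$. By Lemma~\ref{lem:dfs}(i), whether a local search is good is determined by $Y$, $\mathcal{A}$ and the history at its start.

\begin{lemma}\label{lem:switch}
Let $k_1$ be large. Conditionally on $Y$, $\mathcal{A}$ and the history at the start of a good local search in $Q_z$, the entrance index of $z$ is a switch with probability at least $q_z$.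
\end{lemma}

\begin{proof}
Let $n=M_z$ and let $y_0,\dots,y_m=z$ be the stack at the visit of $z$; by (E7), $m\ge n$. For $l<m$ let $\kappa_l$ be the number of $Y$-open edges that are fresh at the visit of $y_l$. The entrance edge of $y_l$ is not fresh and $\{y_l,y_{l+1}\}$ is fresh and $Y$-open, so $1\le\kappa_l\le3$. By Lemma~\ref{lem:dfs}(i) and (E2), the stack and the sets of fresh $Y$-open edges at its vertices are determined by the conditioning. Call $y_l$ \emph{flexible} if $\kappa_l\ge2$.

\emph{There are at least $n/40$ flexible vertices.} The segment $y_{m-n},\dots,y_m$ is a simple $Y$-open path with $n$ edges ending at $z$. By $\mathsf{Flex}(z)$ there are at least $n/20$ $Y$-open edges $g$ off the segment that are incident to its interior vertices. An interior vertex is at graph distance at most $n-1$ from $z$, so both endpoints of $g$ lie in $Q_z$. Both edges of the stack path at an interior vertex belong to the segment, so $g$ is not an edge of the stack path. By Lemma~\ref{lem:dfs}(ii), $g$ is fresh at the visit of some $y_l\in g$ with $l<m$, and $g\ne\{y_l,y_{l+1}\}$; so $y_l$ is flexible. A vertex $y_l$ arises in this way from at most $\kappa_l-1\le2$ edges $g$.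

\emph{The law of the index.} Let $D_0$ be the entrance index of $y_0$, which is determined by the conditioning, and $D$ that of $z$. By (V1), the edge $\{y_l,y_{l+1}\}$ receives the entrance index of $y_l$ plus $1+h_l$, where $h_l=1$ if $\theta_{y_l}=1$ and $\{y_l,y_{l+1}\}$ is not the first of the $\kappa_l$ fresh $Y$-open edges in the order $\pi_{y_l}$, and $h_l=0$ otherwise. Thus
\[
D=D_0+m+\sum_{l<m}h_l .
\]
The vertices $y_l$ are unvisited at the start, so the $h_l$ are conditionally independent, with success probabilities $\frac12(1-1/\kappa_l)$, that is $0$, $\frac14$, $\frac13$ for $\kappa_l=1,2,3$. At least $n'=\lceil n/80\rceil$ flexible vertices share the same value $s\in\{\frac14,\frac13\}$; select $n'$ of them by a fixed rule, and condition also on the $h_l$ of the other vertices. Then $D=d_0+T$, where $d_0$ is a constant and $T$ is binomial with parameters $n'$ and $s$.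

The local de Moivre--Laplace theorem states that, uniformly over integers $a$ with $|a-sn'|\le\sqrt{n'}$,
\[
\mathbb{P}(T=a)=\frac{1+o(1)}{\sqrt{2\pi s(1-s)n'}}\exp\Bigl(-\frac{(a-sn')^2}{2s(1-s)n'}\Bigr)\qquad(n'\to\infty).
\]
For $s=\frac14$ we have $s(1-s)=\frac3{16}$ and the right side is at least $(1+o(1))\,0.92\,e^{-8/3}/\sqrt{n'}$, where $0.92\,e^{-8/3}>0.063$. For $s=\frac13$ we have $s(1-s)=\frac29$ and it is at least $(1+o(1))\,0.84\,e^{-9/4}/\sqrt{n'}$, where $0.84\,e^{-9/4}>0.088$. Since $n\ge2^{\sigma k_1}$, for $k_1$ large each such $a$ has probability at least $\frac1{20}n'^{-1/2}\ge\frac1{20}n^{-1/2}=q_z$. With $i=i(z)$, the number of these consecutive integers $a$ is at least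
\[
2\sqrt{n'}-1\ge\sqrt{n'}\ge\sqrt{n/80}\ge2^{\sigma i/2}/10\ge\ell_i .
\]

\emph{A switch in the window.} We have found $\ell_i$ consecutive integers $d,\dots,d+\ell_i-1$, each of which $D$ takes with conditional probability at least $q_z$. A value taken with positive probability is the index of an edge reached in stage at most $j(z)=i+4$ for some choice of the coins, so by (E5) it is at most $2^{2i+15}\le J_i-2$. Hence $d+\ell_i+1\le J_i$, and by \eqref{eq:runs} the $\ell_i+1$ letters $\xi_{d+1},\dots,\xi_{d+\ell_i+1}$ are not all equal. So one of $d,\dots,d+\ell_i-1$ is a switch. Averaging over the other $h_l$ completes the proof.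
\end{proof}

\subsection*{Independent marks}
The events ``$z$ is entered at a switch'' depend on each other, on $Y$ and on $\mathcal{A}$. Since each has conditional probability at least $q_z$ given the past, we can thin them to independent events of probability exactly $q_z$.

Enlarge the probability space by independent uniform variables $U_z\in[0,1]$, $z\in\mathcal{D}$, which the exploration does not use. Call $z\in\mathcal{A}$ \emph{controlled} if it is visited in a good local search. For controlled $z$ let $\chi_z$ be the indicator that its entrance index is a switch, and let $a_z\ge q_z$ be the conditional probability in Lemma~\ref{lem:switch}. Define the \emph{marks}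
\[
\eta_z=\begin{cases}\chi_z\,1\{U_z\le q_z/a_z\}&\text{if $z$ is controlled},\\ 1\{U_z\le q_z\}&\text{for all other }z\in\mathcal{D}.\end{cases}
\]
By construction,
\begin{equation}\label{eq:mark}
\text{if $z$ is controlled and $\eta_z=1$, then the entrance index of $z$ is a switch.}
\end{equation}

\begin{lemma}\label{lem:marks}
$Y$, $\mathcal{A}$ and $\eta$ are independent, and the $\eta_z$, $z\in\mathcal{D}$, are independent with $\mathbb{P}(\eta_z=1)=q_z$.
\end{lemma}

\begin{proof}
Fix $Y$ and $\mathcal{A}$ and write $\mathbb{P}'$, $\mathbb{E}'$ for the conditional law. Fix $\omega\in\{0,1\}^{\mathcal{D}}$ and let $w_z=q_z$ if $\omega_z=1$, $w_z=1-q_z$ if $\omega_z=0$; note $w_z>0$. By Lemma~\ref{lem:Y} it suffices to show $\mathbb{P}'(\eta=\omega)=\prod_{z\in\mathcal{D}}w_z$.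

Let $z_1,\dots,z_N$ be the controlled vertices in the order of their visits. They, and the $\chi_{z_r}$, $a_{z_r}$, are functions of the coins. Given all coins, the $U_z$ are still independent and uniform, so
\[
\mathbb{P}'(\eta=\omega\mid\text{coins})=\prod_{r\le N}\varphi_r\prod_{z\notin\{z_1,\dots,z_N\}}w_z=\Bigl(\prod_{z\in\mathcal{D}}w_z\Bigr)\prod_{r\le N}\frac{\varphi_r}{w_{z_r}},
\]
where $\varphi_r=\chi_{z_r}q_{z_r}/a_{z_r}$ if $\omega_{z_r}=1$ and $\varphi_r=1-\chi_{z_r}q_{z_r}/a_{z_r}$ if $\omega_{z_r}=0$. Let $\mathcal{F}_r$ be generated by the history at the start of the $r$-th good local search, or at the end of the exploration if $r>N$. Since goodness is recognized at the start, the event $\{r\le N\}$ and on it $z_r$ and $a_{z_r}$ are $\mathcal{F}_r$-measurable. The variables $\varphi_s$ with $s<r$, $s\le N$ are $\mathcal{F}_r$-measurable, because the $s$-th good local search has ended. On $\{r\le N\}$ we have $\mathbb{E}'[\chi_{z_r}\mid\mathcal{F}_r]=a_{z_r}$, hence $\mathbb{E}'[\varphi_r\mid\mathcal{F}_r]=w_{z_r}$. Therefore $\Pi_r=\prod_{s\le\min(r,N)}\varphi_s/w_{z_s}$ satisfies $\mathbb{E}'[\Pi_r\mid\mathcal{F}_r]=\Pi_{r-1}$ and $\Pi_0=1$. As $N\le|\mathcal{D}|$,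 the product $\prod_{r\le N}\varphi_r/w_{z_r}=\Pi_{|\mathcal{D}|}$ has expectation $1$.
\end{proof}

\section{A static model dominated by the exploration}\label{sec:static}

We now describe, in terms of $(Y,\mathcal{A},\eta)$ alone, a set of steps that the exploration is certain to make. One obstacle remains: the retry (V2) needs a \emph{fresh} success at the active vertex $u$, and which edges are fresh depends on the order of the visits. We remove this dependence by asking for a neighbor of $u$ that can be entered from $u$ only.

For $u\in\mathcal{D}$ we say that $u$ has a \emph{spur}, the event $\mathsf{Sp}(u)$, if $u$ has a neighbor $c$ such that $uc$ is $Y$-open and the three other edges at $c$ are $Y$-closed; here $uc$ is short for the edge $\{u,c\}$. Let $R=R_k$ with $k_1<k\le K-5$. A step $u\to u'$ between adjacent vertices of $R$ is \emph{permitted} if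
\begin{itemize}
\item $uu'$ is $Y$-open, or
\item $u\in\mathcal{A}$, $\eta_u=1$ and $\mathsf{Sp}(u)$ holds.
\end{itemize}
Let $f_R(Y,\mathcal{A},\eta)=1$ if $R$ has a crossing made of permitted steps, and $f_R=0$ otherwise. Erasing loops turns such a crossing into a simple one. The function $f_R$ is increasing in $\mathcal{A}$ and in $\eta$, and removing a point $x$ from $\mathcal{A}$ has the same effect on $f_R$ as setting $\eta_x=0$. It need not be increasing in $Y$, since opening an edge can destroy a spur.

\begin{lemma}\label{lem:dominate}
Suppose that $\mathsf{Flex}(z)$ holds for all $z\in\mathcal{D}$, that $R_{k_1}$ has a $Y$-open crossing, and that $f_{R_k}(Y,\mathcal{A},\eta)=1$ for $k_1<k\le K-5$, with the marks $\eta$ of Section~\ref{sec:index}. Then the prefix of $\xi$ of length $2^{K-5}$ is seen in $X$ on a $\mathcal{G}$-path starting at an edge incident to $S$.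
\end{lemma}

\begin{proof}
We first show: \emph{if $k_1\le k\le K-5$, $u\in R_k$ is visited by the end of stage $k+4$, and $u\to u'$ is a step in $R_k$ that is $Y$-open or (for $k>k_1$) permitted, then $u'$ is visited by the end of stage $k+4$.} Since $u'\in R_k\subset W_{k+4}$, by (E4) it suffices to show that $uu'$ is reached by then. If $uu'$ is $Y$-open, this follows from (E2) and (E3).

Otherwise $u\in\mathcal{A}$, $\eta_u=1$, and $u$ has a spur with end $c$. By \eqref{eq:where}, $|u|\ge2^{k+1}$, so $j(u)\ge k+5$ and $u$ was visited in a stage at most $j(u)$. As $\mathsf{Flex}(u)$ holds, $u$ is controlled, and by \eqref{eq:mark} its entrance index is a switch. We claim that $c$ was not visited before $u$. We have $c\in Q_u$, so $c\notin S$. If $c$ had been visited before $u$, its entrance edge would be $cc'$ with $c'$ visited still earlier, so $c'\ne u$ and $cc'$ is $Y$-closed. By (E3) one of $c,c'$ would be active; but both are different from $u$ and within distance $2$ of $u$, which admissibility forbids. So $uc$ was fresh at the visit of $u$, and its try succeeded because it is $Y$-open. By (V2) all edges at $u$ were reached during the visit of $u$.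

Take simple crossings $\gamma_k$ of $R_k$, $k_1\le k\le K-5$, as in the hypothesis, and $v_k$ as in Lemma~\ref{lem:glue}. The first vertex of $\gamma_{k_1}$ lies in $S$ and is visited, so all of $\gamma_{k_1}$, and in particular $v_{k_1}$, is visited by the end of stage $k_1+4$. If $v_{k-1}$ is visited by the end of stage $k+3$, then all vertices of $\gamma_k$ from $v_{k-1}$ on are visited by the end of stage $k+4$, and for $k<K-5$ they include $v_k$. By induction a vertex $x\in R_{K-5}$ is visited. By \eqref{eq:where} its distance from $S\subset\Lambda(5\cdot2^{k_1})$ is at least $3\cdot2^{K-5}-5\cdot2^{k_1}\ge2^{K-5}$. By (E1) the ancestors of the entrance edge of $x$ form a $\mathcal{G}$-path from an edge incident to $S$ to an edge incident to $x$. It has at least $2^{K-5}$ edges, and it spells a prefix of $\xi$.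
\end{proof}

\section{Marks are worth an increase of the density}\label{sec:diff}

By Lemmas~\ref{lem:Y} and~\ref{lem:marks} the triple $(Y,\mathcal{A},\eta)$ has an explicit law that does not involve $\xi$. It remains to show that in this model the rectangles are crossed with overwhelming probability.

\begin{proposition}\label{prop:cross}
Let $Y$ be bond percolation of density $\frac12$, let $\mathcal{A}$ have law $\nu$, and let $\eta_x$, $x\in\mathcal{D}$, be bits with $\mathbb{P}(\eta_x=1)=q_x$, all independent. For $k_1$ large and $k_1<k\le K-5$,
\[
\mathbb{P}(f_{R_k}=0)\le C\exp(-c\,2^{\alpha k/2}).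
\]
\end{proposition}

We embed the model in a two-parameter family. For $p\in[\frac12,\frac34]$ and $t\in[0,1]$ let $\mathbb{P}_{p,t}$ be the law under which $Y$ has density $p$, $\mathcal{A}$ has law $\nu$, and $\eta_x=1$ with probability $tq_x$, all independent. The model of the proposition is $(p,t)=(\frac12,1)$, and for $t=0$ there are no marks and $f_{R_k}$ is the indicator of an ordinary open crossing. We show that the derivative in $p$ is at most a power of the box radius times the derivative in $t$, by turning a pivotal edge into a pivotal mark.

Fix $k$ and write $R=R_k$, $f=f_R$, $m=m_{k+3}$, $r=8m+20$. Since $2^{2\sigma}<2$, we have $m\le2^{2\sigma}m_{k+1}+1\le3m_{k+1}$. For $k_1$ large, $2r<2^k$, and then the following holds.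
\begin{enumerate}
\item[(G1)] If $x\in\mathcal{D}$ is within distance $2r$ of $R$, then $m_{k+1}\le M_x\le m$. Indeed $2^{k+1}<|x|<2^{k+4}$ by \eqref{eq:where}.
\item[(G2)] If $u\in R$, $x\in\mathcal{D}$ and $|x-u|\le4(M_u+M_x)$, then $|x-u|\le r$. Indeed $\frac{15}{16}|x|\le|x|-4M_x\le|u|+4M_u\le14\cdot2^k+4m<15\cdot2^k$, so $|x|<2^{k+4}$, $M_x\le m$ and $|x-u|\le8m$.
\end{enumerate}
Say that $x$ is \emph{mark-pivotal} if $f|_{\eta_x=1}=1$ and $f|_{\eta_x=0}=0$; this does not depend on $\eta_x$ and requires $x\in\mathcal{A}\cap R$. Let $\Gamma_x=\mathbb{P}_{p,t}(x\text{ is mark-pivotal})$. Let $\mathcal{E}_R$ be the set of edges incident to a vertex of $R$ or to a neighbor of such a vertex; $f$ depends on $Y$ only through $\mathcal{E}_R$. For $e\in\mathcal{E}_R$ let $\mathsf{Piv}_e$ be the event that $f|_{Y_e=1}=1$ and $f|_{Y_e=0}=0$. By \eqref{eq:russo}, applied for each fixed $\mathcal{A}$, and by the monotonicity in $\eta$,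
\begin{equation}\label{eq:derivs}
\partial_t\mathbb{E}_{p,t}f=\sum_{x\in R}q_x\Gamma_x,\qquad\partial_p\mathbb{E}_{p,t}f\le\sum_{e\in\mathcal{E}_R}\mathbb{P}_{p,t}(\mathsf{Piv}_e).
\end{equation}
In the second relation we have dropped the negative terms that arise when opening $e$ destroys a crossing.

An active vertex can be inserted next to $e$ only if no active vertex is nearby. Let $\mathcal{D}_e$ be the set of $x\in\mathcal{D}$ within distance $r$ of an endpoint of $e$, and $N_e=\{\mathcal{A}\cap\mathcal{D}_e=\emptyset\}$. The endpoints of $e\in\mathcal{E}_R$ are within distance $2$ of $R$, so (G1) gives $\lambda_x\le m_{k+1}^{-4}$ on $\mathcal{D}_e$, and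
\begin{equation}\label{eq:sparse}
\sum_{x\in\mathcal{D}_e}\lambda_x\le2(2r+1)^2m_{k+1}^{-4}\le Cm_{k+1}^{-2}\le\tfrac12
\end{equation}
for $k_1$ large. This is the reason for an intensity much smaller than $M^{-2}$.

\begin{lemma}\label{lem:surgery}
$\displaystyle\sum_{e\in\mathcal{E}_R}\mathbb{P}_{p,t}(\mathsf{Piv}_e\cap N_e)\le C\sum_{u\in R}\lambda_u^{-1}\Gamma_u$.
\end{lemma}

\begin{proof}
Let $R$ be horizontal; for vertical $R$ read bottom and top for left and right. Fix $e$ and a configuration $\omega=(Y,\mathcal{A},\eta)\in\mathsf{Piv}_e\cap N_e$. All choices below are made by fixed rules. Let $Y^0$ be $Y$ with $e$ closed, and call a step $0$-permitted if it is permitted in $(Y^0,\mathcal{A},\eta)$.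

\emph{The pivotal edge.} The event $\mathsf{Sp}(x)$ depends only on edges with both endpoints within distance $2$ of $x$, and every $x\in\mathcal{A}$ is at distance more than $r\ge20$ from the endpoints of $e$. So changing edges whose endpoints are within distance $2$ of an endpoint of $e$ affects no $\mathsf{Sp}(x)$, $x\in\mathcal{A}$. In particular opening $e$ adds at most the two steps along $e$ to the $0$-permitted steps. A simple permitted crossing for $Y_e=1$ must therefore use $e$, exactly once, say as the step $u\to v$ with $u,v\in R$. Let $\mathcal{L}$ be the set of vertices of $R$ that can be reached from the left side by $0$-permitted steps, and $\mathcal{R}$ the set of those from which the right side can be so reached; they contain the left and the right side, respectively. Then $u\in\mathcal{L}$, $v\in\mathcal{R}$, and $\mathcal{L}\cap\mathcal{R}=\emptyset$ because $f|_{Y_e=0}=0$. In particular $u$ is not on the right side.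

We want to make $u$ active with a spur, so that the crossing passes from $u$ to $\mathcal{R}$ only by the mark. Building the spur closes edges at a neighbor $c$ of $u$, so we first choose paths to the two sides that leave a neighbor free (Figure~\ref{fig:surgery}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\draw[ultra thick] (-1,0) -- (0,0) -- (0,1);
\draw[dashed] (-1,1) -- (0,1) -- (1,1);
\draw[dashed] (0,1) -- (0,2);
\draw[thick,dotted,->] (0,0) -- (0.9,0);
\draw[gray] (0,0) -- (0,-1);
\draw[thick,->] (-3.6,-0.7) .. controls (-2.7,-1.2) and (-2.1,0.5) .. (-1.1,0);
\draw[thick,->] (1,0) .. controls (2,-0.7) and (2.6,0.9) .. (3.6,0.2);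
\fill (0,0) circle (2pt) (-1,0) circle (2pt) (1,0) circle (2pt) (0,1) circle (2pt) (0,-1) circle (2pt);
\node[below right] at (0,0) {$u$};
\node[below] at (-1,0) {$a$};
\node[below] at (1,0) {$b$};
\node[above right] at (0,1) {$c$};
\node[below] at (-2.6,-0.7) {$P_{\mathrm{left}}$};
\node[above] at (2.9,0.5) {$P_{\mathrm{right}}$};
\end{tikzpicture}
\caption{The configuration after the modification near a pivotal edge at $u$. The thick edges $ua$ and $uc$ are open and the dashed edges at $c$ are closed, so $u$ has a spur with end $c$. The paths $P_{\mathrm{left}}$ and $P_{\mathrm{right}}$ join $a$ and $b$ to the left and right sides of the rectangle. The edge $ub$ is closed, and the step $u\to b$ (dotted) is permitted exactly when the new active vertex $u$ is marked.}\label{fig:surgery}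
\end{figure}

\emph{The path to the right side.} If a neighbor of $u$ lies on the right side, it is unique, namely $u+(1,0)$; call it $b$ and let $P_{\mathrm{right}}$ be the one-vertex path $(b)$. Otherwise take a simple $0$-permitted path from $v$ to the right side, let $b$ be the last neighbor of $u$ on it (there is one, as $v$ is a neighbor of $u$), and let $P_{\mathrm{right}}$ be its part from $b$ on. In both cases $P_{\mathrm{right}}\subset\mathcal{R}$, so it avoids $u$; it contains no neighbor of $u$ except $b$; and no neighbor of $u$ other than $b$ lies on the right side.

\emph{The path from the left side.} If $u$ is on the left side, no such path is needed; let $c$ be a neighbor of $u$ in $\mathbb{Z}^2$ other than $b$. If $u$ is not on the left side, take a simple $0$-permitted path from the left side to $u$, let $a$ be the first neighbor of $u$ on it and $P_{\mathrm{left}}$ its part up to $a$. Then $P_{\mathrm{left}}\subset\mathcal{L}$ avoids $u$ and contains no neighbor of $u$ except $a$, and $a\ne b$ because $a\in\mathcal{L}$, $b\in\mathcal{R}$. Let $c$ be a neighbor of $u$ in $\mathbb{Z}^2$ other than $a$ and $b$. In both cases $c$, which may lie outside $R$, is on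 neither path and not on the right side.

\emph{The modification.} Obtain $Y'$ from $Y^0$ by opening $uc$, closing the three other edges at $c$, and, if $u$ is not on the left side, opening $ua$. These operations concern different edges, since $ua$ is not incident to $c$. Let $\mathcal{A}'=\mathcal{A}\cup\{u\}$ and $\omega'=(Y',\mathcal{A}',\eta)$. We have $u,c\notin\mathcal{A}$ by $N_e$, and $\mathcal{A}'$ is admissible: by (G2), a point $x\in\mathcal{A}$ with $|x-u|\le4(M_x+M_u)$ would lie in $\mathcal{D}_e$. All changed edges are incident to $u$ or $c$, so the steps permitted through the marks of points of $\mathcal{A}$ are the same in $\omega'$ as in $(Y^0,\mathcal{A},\eta)$. We check that $u$ is mark-pivotal in $\omega'$.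

Set $\eta_u=0$. A permitted step of $\omega'$ is then $0$-permitted, or runs along $ua$ or $uc$. A $0$-permitted step from $\mathcal{L}$ stays in $\mathcal{L}$; a step along $ua$ stays in $\mathcal{L}$; a step along $uc$ ends in $u\in\mathcal{L}$ or in $c$. From $c$, which is not active and has $uc$ as its only open edge, the only permitted step leads to $u$. So every vertex reachable from the left side lies in $\mathcal{L}\cup\{c\}$, which does not meet the right side, and $f=0$.

Set $\eta_u=1$. Now $u$ is active and marked and has a spur with end $c$, so $u\to b$ is permitted. The paths $P_{\mathrm{left}}$ and $P_{\mathrm{right}}$ avoid $u$ and $c$, so their steps are still permitted. If $u$ is not on the left side, follow $P_{\mathrm{left}}$ and the open edge $au$ to arrive at $u$; otherwise start at $u$. Then step to $b$ and follow $P_{\mathrm{right}}$. Hence $f=1$.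

\emph{Counting.} Consider the map $(e,\omega)\mapsto(u,\omega')$. Given $(u,\omega')$, the edge $e$ is one of the four edges at $u$, $\mathcal{A}=\mathcal{A}'\setminus\{u\}$, $\eta$ is unchanged, and $Y$ agrees with $Y'$ outside the $16$ edges incident to $u$ or to a neighbor of $u$. So there are at most $4\cdot2^{16}$ preimages. Changing the state of one edge changes the probability by a factor at most $p/(1-p)\le3$, and $\nu(\mathcal{A})=\lambda_u^{-1}\nu(\mathcal{A}')$ by \eqref{eq:hardcore}. Thus $\mathbb{P}_{p,t}(\omega)\le3^{16}\lambda_u^{-1}\mathbb{P}_{p,t}(\omega')$, and summing over all pairs $(e,\omega)$ gives the lemma with $C=4\cdot6^{16}$.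
\end{proof}

If active vertices are present near a pivotal edge, we remove them one by one. Either the edge stays pivotal, and we are in the situation just treated, or one of the removed vertices was itself needed for the crossing.

\begin{lemma}\label{lem:remove}
For $e\in\mathcal{E}_R$,\quad $\displaystyle\mathbb{P}_{p,t}(\mathsf{Piv}_e)\le2\,\mathbb{P}_{p,t}(\mathsf{Piv}_e\cap N_e)+4\sum_{x\in\mathcal{D}_e}q_x\Gamma_x$.
\end{lemma}

\begin{proof}
For $x\in\mathcal{D}_e$ let $H_x$ be the event that $x$ is mark-pivotal after setting $Y_e=1$, and $H_x^+=H_x\cap\{\eta_x=1\}$. The event $H_x$ depends neither on $\eta_x$ nor on $Y_e$, and on $H_x\cap\{Y_e=1\}$ the vertex $x$ is mark-pivotal. Hence $p\,\mathbb{P}_{p,t}(H_x)\le\Gamma_x$ and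
\begin{equation}\label{eq:H}
\mathbb{P}_{p,t}(H_x^+)=tq_x\mathbb{P}_{p,t}(H_x)\le2q_x\Gamma_x .
\end{equation}

Let $(Y,\mathcal{A},\eta)\in\mathsf{Piv}_e\cap N_e^c$, write $\mathcal{A}\cap\mathcal{D}_e=\{z_1,\dots,z_n\}$ with $n\ge1$, and let $\mathcal{A}_i=\mathcal{A}\setminus\{z_1,\dots,z_{i-1}\}$ for $1\le i\le n+1$. Keep $Y$ and $\eta$ fixed. The event $\mathsf{Piv}_e$ holds for $\mathcal{A}_1=\mathcal{A}$. If it holds for $\mathcal{A}_{n+1}$, then $(Y,\mathcal{A}_{n+1},\eta)\in\mathsf{Piv}_e\cap N_e$. Otherwise there is $i$ such that it holds for $\mathcal{A}_i$ and fails for $\mathcal{A}_{i+1}$. By monotonicity in $\mathcal{A}$, $f|_{Y_e=0}=0$ for $\mathcal{A}_{i+1}$ as it is for $\mathcal{A}_i$; so the failure means that $f|_{Y_e=1}=0$ for $\mathcal{A}_{i+1}$, while $f|_{Y_e=1}=1$ for $\mathcal{A}_i$. Removing $z_i$ acts as setting $\eta_{z_i}=0$, and this changed $f|_{Y_e=1}$; therefore $\eta_{z_i}=1$ and $(Y,\mathcal{A}_i,\eta)\in H^+_{z_i}$. We have shown that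
\[
1_{\mathsf{Piv}_e\cap N_e^c}(Y,\mathcal{A},\eta)\le\sum_{\emptyset\ne G\subset\mathcal{A}\cap\mathcal{D}_e}1_{\mathsf{Piv}_e\cap N_e}(Y,\mathcal{A}\setminus G,\eta)+\sum_{x\in\mathcal{D}_e}\ \sum_{G\subset\mathcal{A}\cap\mathcal{D}_e}1_{H_x^+}(Y,\mathcal{A}\setminus G,\eta).
\]
Take expectations, use \eqref{eq:hardcore}, and sum over the pairs $(\mathcal{A}\setminus G,G)$, dropping the constraint that the union be admissible and disjoint. By \eqref{eq:sparse}, $\sum_{G\subset\mathcal{D}_e}\prod_{x\in G}\lambda_x=\prod_{x\in\mathcal{D}_e}(1+\lambda_x)\le e^{1/2}<2$, and the term $G=\emptyset$ equals $1$. Hence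
\[
\mathbb{P}_{p,t}(\mathsf{Piv}_e\cap N_e^c)\le\mathbb{P}_{p,t}(\mathsf{Piv}_e\cap N_e)+2\sum_{x\in\mathcal{D}_e}\mathbb{P}_{p,t}(H_x^+),
\]
and \eqref{eq:H} finishes the proof.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cross}]
A vertex $x$ belongs to $\mathcal{D}_e$ for at most $4(2r+1)^2\le Cm^2$ edges $e$. For $u\in R$, (G1) gives $\lambda_u^{-1}\le m^4$ and $q_u^{-1}\le20m^{1/2}$, so $\lambda_u^{-1}\le20m^{5}q_u$. By \eqref{eq:derivs} and Lemmas~\ref{lem:remove} and~\ref{lem:surgery},
\[
\partial_p\mathbb{E}_{p,t}f\le C\sum_{u\in R}\lambda_u^{-1}\Gamma_u+Cm^2\sum_{x\in R}q_x\Gamma_x\le C_1m^5\,\partial_t\mathbb{E}_{p,t}f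
\]
on $[\frac12,\frac34]\times[0,1]$, with an absolute constant $C_1$. Let $\delta=\min\bigl(\frac14,(C_1m^5)^{-1}\bigr)$. The function $\mathbb{E}_{p,t}f$ is a polynomial in $(p,t)$, and along the segment $(p,t)=(\frac12+\delta(1-s),s)$, $0\le s\le1$, its derivative in $s$ is
\[
\partial_t\mathbb{E}_{p,t}f-\delta\,\partial_p\mathbb{E}_{p,t}f\ge(1-\delta C_1m^5)\,\partial_t\mathbb{E}_{p,t}f\ge0 .
\]
So $\mathbb{P}_{1/2,1}(f=0)\le\mathbb{P}_{1/2+\delta,0}(f=0)$, and the right side is the probability that a rectangle congruent to $[0,8h]\times[0,h]$, $h=2^k$, has no open crossing in the long direction at density $\frac12+\delta$. Since $m\le2\cdot2^{\sigma(k+3)}$ and $5\sigma=\alpha/2$, we have $\delta\ge c\,2^{-\alpha k/2}$. Lemma~\ref{lem:sharp} gives the bound $C\exp(-c\,\delta\,2^{\alpha k})\le C\exp(-c\,2^{\alpha k/2})$.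
\end{proof}

\section{Proof of Theorem~\ref{thm:runs}(a)}\label{sec:final}

By Lemmas~\ref{lem:Y} and~\ref{lem:marks}, the triple $(Y,\mathcal{A},\eta)$ produced by the exploration has the law in Proposition~\ref{prop:cross}. By \eqref{eq:rsw}, $R_{k_1}$ has a $Y$-open crossing with probability at least $c_0$. There are at most $(2^{i+2})^2$ vertices $z$ with $i(z)=i$, and for them $M_z\ge2^{\sigma i}$. By Proposition~\ref{prop:cross}, Lemma~\ref{lem:flex} and a union bound, the hypotheses of Lemma~\ref{lem:dominate} hold with probability at least
\[
c_0-\sum_{k>k_1}C\exp(-c\,2^{\alpha k/2})-\sum_{i>k_1}3\cdot4^{i+2}\exp(-0.08\cdot2^{\sigma i}).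
\]
Both series converge and do not involve $K$. We enlarge $k_1$ one last time so that this quantity is at least $c_0/2$; now $k_1$ and $S$ are fixed.

Let $F$ be the finite set of edges incident to $S$, and let $\Omega_n$ be the event that $(\xi_1,\dots,\xi_n)$ is seen in $X$ on a $\mathcal{G}$-path starting in $F$. This event depends on $X$ only. Given $n$, choose $K>k_1+10$ with $2^{K-5}\ge n$; Lemma~\ref{lem:dominate} gives $P(\Omega_n)\ge c_0/2$. The events $\Omega_n$ decrease in $n$, so $P(\bigcap_n\Omega_n)\ge c_0/2$, and by Lemma~\ref{lem:01} the word $\xi$ is seen on $\bigcap_n\Omega_n$. Thus $\rho(\xi)>0$, and $\rho(\xi)=1$ by the second part of Lemma~\ref{lem:01}. Finally, if $r_m(\xi)$ is bounded then $L_n(\xi)$ is bounded, so $L_n(\xi)\le n^{\varepsilon_0}$ for all large $n$. This completes the proof of Theorem~\ref{thm:runs}(a), and with it that of Theorem~\ref{thm:main}. \qed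

\begin{thebibliography}{1}

\bibitem{words}
\emph{Almost all words are seen in critical site percolation on the triangular lattice},
doi:10.1214/ejp.v3-32,
\texttt{https://www.projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlId=\allowbreak 10.1214\%2FEJP.v3-32\allowbreak\&isResultClick=True}.

\end{thebibliography}
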